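
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem*{theoremA}{Theorem A}
\newtheorem*{theoremB}{Theorem B}
\newtheorem*{theoremC}{Theorem C}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{A compact hereditarily metalindel\"of space of weight $\omega_1$ that is not Radon}


\begin{abstract}
Under Martin's axiom and the negation of the continuum hypothesis, a locally
compact, hereditarily metalindel\"of space is a Radon space if it satisfies the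
countable chain condition locally and contains no discrete subset of measurable
cardinality. It was left open whether the local chain condition can be omitted.
We show that it cannot. In ZFC we construct a compact,
hereditarily metalindel\"of space of weight $\omega_1$, all of whose discrete
subsets have cardinality at most $\omega_1$, that carries a $\{0,1\}$-valued
Borel probability measure which is not Radon. Every subspace of it that
satisfies the countable chain condition is second countable. We also give a
characterization, under the same axioms, of the locally compact hereditarily
metalindel\"of spaces that are Radon.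
\end{abstract}

\section{The question and the answer}

All spaces are Hausdorff. The Borel $\sigma$-algebra $\mathcal B$ of a space $X$
is the smallest $\sigma$-algebra containing the open sets. A \emph{Borel
measure} in $X$ is a measure $\mu$ on $\mathcal B$ such that each point has a
neighborhood $U\in\mathcal B$ with $\mu(U)<+\infty$. It is \emph{Radon} if
\[
\mu(B)=\sup\{\mu(C): C\subset B,\ C\text{ compact}\}\qquad (B\in\mathcal B),
\]
and $X$ is a \emph{Radon space} if each finite Borel measure in $X$ is Radon.
A subset of $X$ is called \emph{discrete} if its subspace topology is discrete.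

The simplest test is a discrete space $D$. Every subset of $D$ is Borel, and the
compact subsets are the finite ones, so a finite measure on $D$ is Radon exactly
when it is a countable sum of multiples of point masses. Call a cardinal $\kappa$
\emph{measurable} if on a discrete space $D$ with $|D|=\kappa$ there is a Borel
measure $\nu$ with $\nu(D)=1$ and $\nu(\{x\})=0$ for all $x\in D$. For a finite
measure only countably many points have positive measure. Subtracting the
corresponding point masses and normalizing what remains, if anything remains, we
see that $D$ is Radon if and only if $|D|$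
is not measurable. So large discrete subsets obstruct Radonness. The question of
this paper is whether, within a certain class of spaces, they are the only
obstruction.

An open refinement of a family of sets is \emph{point-countable} if each point
lies in at most countably many of its members. A space is \emph{metalindel\"of}
if every open cover has a point-countable open refinement (which again covers),
and \emph{hereditarily metalindel\"of} if every subspace is metalindel\"of. A
space satisfies \emph{CCC} if every family of pairwise disjoint nonempty open
sets is countable; it satisfies \emph{CCC locally} if each point has a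
neighborhood satisfying CCC. MA and CH denote Martin's axiom and the continuum
hypothesis. The starting point is the following theorem.

\begin{theorem}[{\cite[Theorem 2.1]{SUR}}]\label{thm:known}
Assume MA $+\ \neg$CH. Let $X$ be locally compact and hereditarily
metalindel\"of. If $X$ satisfies CCC, or if $X$ satisfies CCC locally and
contains no discrete subset of measurable cardinality, then $X$ is a Radon
space.
\end{theorem}

The source states: ``We do not know whether the previous theorem remains
correct if the locally CCC condition is omitted'' \cite{SUR}.

\medskip
\noindent\textbf{Question.} Assume MA $+\ \neg$CH. Is every locally compact,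
hereditarily metalindel\"of space that contains no discrete subset of measurable
cardinality a Radon space?
\medskip

There is a reason to expect the answer ``yes''. Let $\mu$ be a finite Borel
measure in such a space $X$, and let $V$ be the union of all $\mu$-null open
sets. If $\mu(V)=0$, then every nonempty relatively open subset of
$S=X\setminus V$ has positive measure; hence $S$ satisfies CCC, and
Theorem~\ref{thm:known} takes care of it. So everything depends on whether
$\mu(V)=0$. If $V$ is the union of a \emph{disjoint} family
$\{U_i:i\in I\}$ of nonempty null open sets, then
$\nu(J)=\mu\bigl(\bigcup_{i\in J}U_i\bigr)$ defines a finite measure on all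
subsets of $I$ that vanishes on points. Picking one point from each $U_i$ gives a
discrete set of cardinality $|I|$, so $|I|$ is not measurable and $\mu(V)=0$. One
might hope that a point-countable family of null open sets can be treated like a
disjoint one. For point-finite families of non-measurable cardinality it can
(Proposition~\ref{prop:pointfinite}), but for point-countable families it cannot,
even if they have only $\omega_1$ members.

\begin{theoremA}[ZFC]
There is a compact space $X\subset 2^{\omega_1}$ such that
\begin{enumerate}
\item[(1)] $X$ is hereditarily metalindel\"of;
\item[(2)] every discrete subset of $X$ has cardinality at most $\omega_1$, hence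
non-measurable cardinality;
\item[(3)] there is a $\{0,1\}$-valued Borel measure $\mu$ in $X$ with
$\mu(X)=1$ which is not Radon.
\end{enumerate}
\end{theoremA}

Theorem A holds in every model of ZFC, in particular in every model of
MA $+\ \neg$CH. So the answer to the Question is negative, even for
compact spaces.

\begin{theoremB}[ZFC]
The space $X$ of Theorem A can be chosen so that, in addition, it has weight
$\omega_1$ and every CCC subspace of $X$ is second countable. The weight
$\omega_1$ is the least possible weight of a locally compact non-Radon space.
\end{theoremB}

(The weight of a space is the least cardinality of a base.) The last theorem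
says what is true in place of the statement in the Question.

\begin{theoremC}[MA $+\ \neg$CH]
For a locally compact, hereditarily metalindel\"of space $X$ the following are
equivalent.
\begin{enumerate}
\item[(i)] $X$ is a Radon space.
\item[(ii)] No open $G\subset X$ carries a nonzero finite Borel measure for
which every point of $G$ has a null neighborhood.
\item[(iii)] $\mu(\bigcup\mathcal U)=0$ for every finite Borel measure $\mu$ in
$X$ and every point-countable family $\mathcal U$ of $\mu$-null open sets.
\end{enumerate}
Each of these implies that $X$ contains no discrete subset of measurable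
cardinality, and the converse of this last implication fails.
\end{theoremC}

The set-theoretic axioms enter Theorem C only through Theorem~\ref{thm:known}.

\section{Where to look for a counterexample}\label{sec:where}

Subsets of $\omega_1$ are identified with points of the product $2^{\omega_1}$,
so the sets $\{A:i\in A\}$ and $\{A:i\notin A\}$, $i<\omega_1$, form a
subbase of clopen sets. Throughout the paper we fix, for each $\gamma<\omega_1$,
an injection
\[
e(\cdot,\gamma):\gamma\longrightarrow\{1,2,3,\dots\},
\]
which exists because $\gamma=\{\alpha:\alpha<\gamma\}$ is countable.
Injectivity gives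
\begin{equation}\label{eq:e}
\bigl|\{\alpha<\gamma: e(\alpha,\gamma)\le n\}\bigr|\le n
\qquad(\gamma<\omega_1,\ n\ge 1).
\end{equation}
So, seen from $\gamma$, only a few ordinals $\alpha<\gamma$ are ``close''. The
function $e$ is used twice: first to show that $\omega_1$ is
not measurable, and then to define the space.

\begin{lemma}[Ulam]\label{lem:ulam}
No cardinal $\kappa\le\omega_1$ is measurable.
\end{lemma}

\begin{proof}
For countable $\kappa$ this is countable additivity. Suppose that $\nu$ is a
probability measure on all subsets of $\omega_1$ that vanishes on points, and put
$B_{n,\alpha}=\{\beta>\alpha:e(\alpha,\beta)=n\}$. For fixed $\alpha$ the union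
of the $B_{n,\alpha}$ over $n$ is $\omega_1\setminus(\alpha+1)$, which has
measure $1$ since $\alpha+1$ is countable. Hence $\nu(B_{n(\alpha),\alpha})>0$
for some $n(\alpha)$. Some $n$ equals $n(\alpha)$ for uncountably many $\alpha$.
For this fixed $n$ the sets $B_{n,\alpha}$ are pairwise disjoint, because
$e(\cdot,\beta)$ is injective. So a finite measure is positive on uncountably
many disjoint sets, which is impossible.
\end{proof}

\begin{proposition}\label{prop:pointfinite}
Let $\mu$ be a finite Borel measure in a space $Z$, and let $\mathcal U$ be a
point-finite family of $\mu$-null open sets such that $|\mathcal U|$ is not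
measurable. Then $\mu(\bigcup\mathcal U)=0$.
\end{proposition}

\begin{proof}
We may assume that $\mathcal U$ is infinite. For $k\ge1$ the set $Y_{\ge k}$ of
points lying in at least $k$ members of $\mathcal U$ is open, so
$Y_k=Y_{\ge k}\setminus Y_{\ge k+1}$ is Borel, and
$\bigcup\mathcal U=\bigcup_{k\ge1}Y_k$ because $\mathcal U$ is point-finite. Let
$[\mathcal U]^k$ be the set of all $k$-element subsets of $\mathcal U$. For
$s\in[\mathcal U]^k$ put $P_s=Y_k\cap\bigcap s$, the set of
points whose members of $\mathcal U$ are exactly those in $s$. The $P_s$ are
pairwise disjoint with union $Y_k$, each is null, and for \emph{every}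
$\mathcal S\subset[\mathcal U]^k$ the set
$\bigcup_{s\in\mathcal S}P_s=Y_k\cap\bigcup_{s\in\mathcal S}\bigcap s$ is Borel.
Hence $\mathcal S\mapsto\mu(\bigcup_{s\in\mathcal S}P_s)$ is a finite measure on
all subsets of $[\mathcal U]^k$ that vanishes on points. As
$|[\mathcal U]^k|=|\mathcal U|$ is not measurable, this measure is zero, that is,
$\mu(Y_k)=0$.
\end{proof}

Let us see what this says about a compact family $Z$ of subsets of $\omega_1$
that contains $\emptyset$. We aim for a probability measure $\mu$ for which the
open sets $U_i=\{A\in Z:i\in A\}$ are null while
$Z\setminus\{\emptyset\}=\bigcup_iU_i$ has measure $1$. Such a measure is not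
Radon, since a compact subset of $Z\setminus\{\emptyset\}$ is covered by finitely
many $U_i$. A set $A\in Z$ lies in $U_i$ exactly for the $i\in A$.
\begin{itemize}
\item If all members of $Z$ are finite, then $\{U_i\}$ is point-finite, and by
Lemma~\ref{lem:ulam} and Proposition~\ref{prop:pointfinite} there is no such
$\mu$. The simplest example is the one-point compactification
$Z=\{\emptyset\}\cup\{\{i\}:i<\omega_1\}$ of a discrete space. So $Z$
needs infinite members.
\item If all members of $Z$ are countable, then $\{U_i\}$ is point-countable, and,
as we shall see in Proposition~\ref{prop:meta}, $Z$ is automatically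
hereditarily metalindel\"of.
\end{itemize}
So we look for a compact family of countable sets with so many infinite members
that it carries $\mu$.

\section{The space}\label{sec:space}

From now on let
\[
X=\bigl\{A\subset\omega_1:\ |A\cap[\alpha,\gamma)|\le e(\alpha,\gamma)
\ \text{ for all }\alpha<\gamma\text{ in }A\bigr\},\qquad
\mathcal K=\{F\in X:F\text{ finite}\}.
\]
The condition controls the size of $A$ \emph{between} two of its members, so it
forces $A$ to be countable. On the other hand, when a new ordinal $\gamma$ is
placed above a nonempty $a\in\mathcal K$, the only conditions that could fail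
concern those $\alpha\in a$ for which $e(\alpha,\gamma)<|a|$, and by
\eqref{eq:e} fewer than $|a|$ ordinals have this property. That makes extension
easy.

\begin{lemma}\label{lem:space}
\begin{enumerate}
\item[(a)] Subsets of members of $X$ belong to $X$; also $\emptyset\in X$ and
$\{i\}\in X$ for all $i<\omega_1$.
\item[(b)] $A\in X$ if and only if every finite subset of $A$ belongs to
$\mathcal K$.
\item[(c)] $X$ is closed in $2^{\omega_1}$, hence compact.
\item[(d)] Every $A\in X$ has order type at most $\omega$; in particular it is
countable.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Passing to a subset does not increase $|A\cap[\alpha,\gamma)|$ and leaves no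
new pairs $\alpha<\gamma$ to consider; for $\emptyset$ and $\{i\}$ there are no
pairs.

(b) One direction is (a). Conversely, let all finite subsets of $A$ lie in
$\mathcal K$ and let $\alpha<\gamma$ be in $A$. For each finite
$H\subset A\cap[\alpha,\gamma)$ we have $H\cup\{\alpha,\gamma\}\in\mathcal K$, so
$|H|\le e(\alpha,\gamma)$. Hence $|A\cap[\alpha,\gamma)|\le e(\alpha,\gamma)$.

(c) By (b), $2^{\omega_1}\setminus X$ is the union, over the finite
$F\notin\mathcal K$, of the open sets $\{A:F\subset A\}$.

(d) Let $\gamma\in A\in X$ and let $\alpha=\min A$. If $\alpha<\gamma$, then
$|A\cap\gamma|=|A\cap[\alpha,\gamma)|\le e(\alpha,\gamma)$. So every proper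
initial segment of $A$ is finite.
\end{proof}

For finite $F,G\subset\omega_1$ let
\[
[F;G]=\{A\in X:\ F\subset A,\ A\cap G=\emptyset\}.
\]
These $\omega_1$ many clopen sets form a base of $X$. The ones with
$F\in\mathcal K$ and $F\cap G=\emptyset$ already form a base, since all others
are empty.

If $D\subset X$ is discrete, then for each $d\in D$ some basic set meets $D$
in $\{d\}$ only. So $|D|\le\omega_1$, and $|D|$ is not measurable by
Lemma~\ref{lem:ulam}. \emph{This proves part (2) of Theorem A.}

\begin{proposition}\label{prop:meta}
Let $Z$ be a compact subset of $2^{\omega_1}$ all of whose members are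
countable sets. Then $Z$ is hereditarily metalindel\"of.
\end{proposition}

Together with Lemma~\ref{lem:space} this proves part (1) of Theorem A. Write
$[F;G]_Z=\{A\in Z:F\subset A,\ A\cap G=\emptyset\}$ for finite
$F,G\subset\omega_1$; these sets form a base of clopen sets in $Z$. Given a
family of open sets with union $U$, the natural refinement consists of
basic sets $[F;G]_Z\subset U$. A point $A$ lies in such sets for only countably
many $F$, because $F\subset A$ and $A$ is countable. But there may be
uncountably many $G$ for the same $F$. The remedy is to use only the minimal $G$.

\begin{proof}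
It suffices to show that every family $\mathcal O$ of open subsets of $Z$ has a
point-countable open refinement with the same union: given an open cover of a
subspace $Y$, extend its members to open subsets of $Z$, refine, and intersect
with $Y$. Let $U=\bigcup\mathcal O$, and for finite $F\subset\omega_1$ let
\[
Y_F=\{A\in Z\setminus U:F\subset A\}.
\]
Call a finite set $G\subset\omega_1$ an \emph{$F$-transversal} if
$G\cap A\neq\emptyset$ for all $A\in Y_F$; this means exactly that
$[F;G]_Z\subset U$. Let $\mathcal N_F$ be the set of $F$-transversals that are
minimal with respect to inclusion.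

\smallskip
\emph{$\mathcal N_F$ is countable.} For each finite $G$ that is not an
$F$-transversal pick $A_G\in Y_F$ with $A_G\cap G=\emptyset$. Let
$\mathcal T_0=\{\emptyset\}$ and
\[
\mathcal T_{n+1}=\{G\cup\{g\}:\ G\in\mathcal T_n\text{ not an
$F$-transversal},\ g\in A_G\},\qquad \mathcal T=\bigcup_n\mathcal T_n .
\]
Each $A_G$ is countable, so each $\mathcal T_n$ and hence $\mathcal T$ is
countable. We show $\mathcal N_F\subset\mathcal T$. Let $N\in\mathcal N_F$, and
let $G$ be a member of $\mathcal T$ of the largest possible size among those
contained in $N$; one such member is $\emptyset$. If $G$ were not an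
$F$-transversal, then, since $N$ is
one, there would be some $g\in N\cap A_G$; then $g\notin G$, and
$G\cup\{g\}\in\mathcal T$ would be a larger subset of $N$. So $G$ is an
$F$-transversal contained in $N$, and $G=N$ by minimality.

\smallskip
\emph{The refinement.} For $N\in\mathcal N_F$ the set $[F;N]_Z$ is compact and
contained in $U$, so it is covered by a finite $\mathcal O_{F,N}\subset\mathcal
O$. Let
\[
\mathcal V=\{[F;N]_Z\cap O:\ F\subset\omega_1\text{ finite},\ N\in\mathcal N_F,\
O\in\mathcal O_{F,N}\}.
\]
Its members are open and each is contained in a member of $\mathcal O$. It is
point-countable: $A\in[F;N]_Z$ forces $F\subset A$, which leaves countably many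
$F$, for each of these countably many $N$, and then finitely many $O$. It covers
$U$: if $A\in U$, choose a basic set with $A\in[F;G]_Z\subset U$. Then $G$ is an
$F$-transversal and contains some $N\in\mathcal N_F$. Hence $A\in[F;N]_Z$, and $A$
lies in some $O\in\mathcal O_{F,N}$.
\end{proof}

\section{The measure}\label{sec:measure}

\subsection{Which sets should have measure one}

We want each $[\{i\};\emptyset]=\{A\in X:i\in A\}$ to be null. Hence for every
countable $C\subset\omega_1$ the set $\{A\in X:A\cap C=\emptyset\}$ must have
measure $1$. This does not yet decide all open sets. For instance, for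
$S\subset\omega_1$ consider
\[
O_S=\{A\in X:A\cap S\ne\emptyset\}=\bigcup_{i\in S}[\{i\};\emptyset].
\]
If $S$ is countable, $O_S$ is null. We shall give $O_S$ measure $1$ for
\emph{every} uncountable $S$. In the one-point compactification of a
discrete space this would be contradictory, as disjoint $S$ give disjoint $O_S$
there. In $X$ one set $A$ may meet many disjoint $S$, and what has to be
shown is that it may meet any countably many prescribed uncountable sets. For
general open sets the role of $S$ is played by the following objects.

\begin{definition}\label{def:large}
A \emph{large sequence} $\lambda$ consists of a finite set $R\subset\omega_1$ and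
pairs $(F_\xi,G_\xi)$, $\xi<\omega_1$, such that $\emptyset\ne
F_\xi\in\mathcal K$, $G_\xi\subset\omega_1$ is finite, $F_\xi\cap
G_\xi=\emptyset$, and the sets
\[
F_\xi\cup(G_\xi\setminus R)\qquad(\xi<\omega_1)
\]
are pairwise disjoint. We write $O_\lambda=\bigcup_{\xi<\omega_1}[F_\xi;G_\xi]$.
\end{definition}

For each $\eta<\omega_1$,
\begin{equation}\label{eq:escape}
\text{only countably many of the sets }F_\xi\cup(G_\xi\setminus R)\text{ meet }
[0,\eta],
\end{equation}
since each ordinal $\le\eta$ belongs to at most one of them. For a countable set
$\Lambda$ of large sequences and a countable set $C\subset\omega_1$ put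
\[
T(\Lambda,C)=\{A\in X:\ A\cap C=\emptyset\ \text{ and }\ A\in O_\lambda
\text{ for each }\lambda\in\Lambda\}.
\]
These will be the basic sets of measure $1$. By definition,
\begin{equation}\label{eq:inter}
\bigcap_{n}T(\Lambda_n,C_n)=T\Bigl(\bigcup_n\Lambda_n,\bigcup_nC_n\Bigr).
\end{equation}
They decide every open set. To see this we use the $\Delta$-system lemma: every
uncountable family of finite sets has an uncountable subfamily in which any two
distinct members have the same intersection, called the root.

\begin{lemma}\label{lem:dich}
For every open $O\subset X$ there is a set $T(\Lambda,C)$ that is contained in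
$O$ or in $X\setminus O$.
\end{lemma}

\begin{proof}
If $\emptyset\in O$, then some basic set $[\emptyset;G]=T(\emptyset,G)$ is
contained in $O$. Let $\emptyset\notin O$, and let $\mathcal P$ be the set of
pairs $(F,G)$ with $F\in\mathcal K$, $G$ finite, $F\cap G=\emptyset$ and
$[F;G]\subset O$. Then $O=\bigcup_{(F,G)\in\mathcal P}[F;G]$. Moreover
$F\ne\emptyset$ for all $(F,G)\in\mathcal P$, since
$\emptyset\in[\emptyset;G]$.

(a) Suppose that some countable $C$ meets $F$ for all $(F,G)\in\mathcal P$. Then
every $A\in O$ contains such an $F$ and so meets $C$. Hence
$T(\emptyset,C)\subset X\setminus O$.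

(b) Suppose that there is no such $C$. Then we can choose recursively
$(F_\xi,G_\xi)\in\mathcal P$, $\xi<\omega_1$, with
$F_\xi\cap\bigcup_{\zeta<\xi}F_\zeta=\emptyset$. Let $H_\xi=F_\xi\cup G_\xi$. A
finite set contains only finitely many of the disjoint nonempty sets $F_\xi$, so
each set occurs only finitely often among the $H_\xi$. Thinning out, we may
assume that the $H_\xi$ are distinct and then, by the $\Delta$-system lemma, that
they form an uncountable $\Delta$-system with root $R$, which is finite. At most
$|R|$ of the disjoint sets $F_\xi$ meet $R$; discard these indices. Now
$F_\xi\cup(G_\xi\setminus R)=H_\xi\setminus R$, and these sets are pairwise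
disjoint. After re-indexing by $\omega_1$ we have a large sequence $\lambda$
with $T(\{\lambda\},\emptyset)=O_\lambda\subset O$.
\end{proof}

What remains is the main point: the sets $T(\Lambda,C)$ are nonempty.

\subsection{Three uncountable sets}\label{sub:three}

Consider first large sequences of the form $F_\xi=\{s_\xi\}$ with distinct
$s_\xi$ and $G_\xi=R=\emptyset$, for which $O_\lambda=O_S$ with
$S=\{s_\xi:\xi<\omega_1\}$.
Given uncountable sets $S_0,S_1,S_2\subset\omega_1$, we look for $A\in X$ that
meets all three, of the form $A=\{\alpha,\beta,\gamma\}$ with
$\alpha<\beta<\gamma$, $\alpha\in S_0$, $\beta\in S_1$, $\gamma\in S_2$. The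
intervals $[\alpha,\beta)$ and $[\beta,\gamma)$ contain one element of $A$ each,
and $[\alpha,\gamma)$ contains two. As $e\ge1$,
\[
\{\alpha,\beta,\gamma\}\in X\iff e(\alpha,\gamma)\ge2 .
\]
An unlucky choice of $\alpha$ can ruin this. Call $\alpha$ \emph{bad} if
$e(\alpha,\gamma)=1$ for all but countably many $\gamma\in S_2$ with
$\gamma>\alpha$. But there is at
most one bad ordinal: if $\alpha\ne\alpha'$ were bad, then some $\gamma\in S_2$
above both would
satisfy $e(\alpha,\gamma)=1=e(\alpha',\gamma)$, contrary to injectivity. Whether
$\alpha$ is bad depends on $S_2$ alone, so we can avoid the bad ordinal \emph{in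
advance}: choose $\alpha\in S_0$ not bad, then $\beta\in S_1$ above $\alpha$, and
finally one of the uncountably many $\gamma\in S_2$ with $e(\alpha,\gamma)\ge2$
that lies above $\beta$.

With a fourth set $S_3$ and $\delta\in S_3$ above $\gamma$, the new requirements
are $e(\alpha,\delta)\ge3$ and $e(\beta,\delta)\ge2$ \emph{for the same}
$\delta$. It may not be enough that each of $\alpha,\beta$ separately is good for
uncountably many $\delta$: one half of $S_3$ could exclude $\alpha$ and the other
half $\beta$. So badness has to be a property of finite \emph{sets} $a$. There
may then be many bad sets, but a version of the argument above still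
shows that there cannot be infinitely many \emph{pairwise disjoint} bad sets of
a given size, and that is enough to avoid them all in advance.

\subsection{Obstructions can be avoided in advance}

\begin{lemma}\label{lem:obstruct}
Let $\lambda=(R,(F_\xi,G_\xi)_{\xi<\omega_1})$ be a large sequence and $p\ge1$.
Let $\mathcal D_p(\lambda)$ be the set of all $a\in\mathcal K$ with $|a|=p$ such
that $\{\xi:a\cup F_\xi\in\mathcal K\}$ is countable. Then $\mathcal
D_p(\lambda)$ has no infinite pairwise disjoint subfamily. Hence there is a
finite set $B_p(\lambda)\subset\omega_1$ that meets every member of $\mathcal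
D_p(\lambda)$.
\end{lemma}

\begin{proof}
Suppose that $a_k\in\mathcal D_p(\lambda)$, $k\in\omega$, are pairwise disjoint.
The sets $S_k=\{\xi:a_k\cup F_\xi\in\mathcal K\}$ are countable, and
$\eta=\sup\bigcup_ka_k<\omega_1$. By \eqref{eq:escape} we can choose
$\xi\notin\bigcup_kS_k$ with $F_\xi\cap[0,\eta]=\emptyset$. Write $F=F_\xi$ and
$q=|F|$. By \eqref{eq:e}, applied to each $\gamma\in F$ with $n=p+q$, there are
at most $q(p+q)$ ordinals $\alpha$ such that $e(\alpha,\gamma)\le p+q$ for some
$\gamma\in F$ with $\gamma>\alpha$. The infinitely many sets $a_k$ are disjoint,
so some $a_k$ contains none of these ordinals. Fix this $k$. Every element of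
$a_k$ is $\le\eta$ and hence below every element of $F$, so
\begin{equation}\label{eq:far}
e(\alpha,\gamma)>p+q\qquad\text{for all }\alpha\in a_k,\ \gamma\in F .
\end{equation}
We claim that $H=a_k\cup F\in\mathcal K$. Let $\alpha<\gamma$ be in $H$.
\begin{itemize}
\item If $\alpha,\gamma\in a_k$, then $H\cap[\alpha,\gamma)=a_k\cap[\alpha,\gamma)$
has at most $e(\alpha,\gamma)$ elements because $a_k\in\mathcal K$.
\item If $\alpha,\gamma\in F$, then $H\cap[\alpha,\gamma)=F\cap[\alpha,\gamma)$
has at most $e(\alpha,\gamma)$ elements because $F\in\mathcal K$.
\item If $\alpha\in a_k$ and $\gamma\in F$, then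
$|H\cap[\alpha,\gamma)|\le|H|=p+q<e(\alpha,\gamma)$ by \eqref{eq:far}.
\end{itemize}
The case $\alpha\in F$, $\gamma\in a_k$ does not occur. So $\xi\in S_k$, contrary
to the choice of $\xi$.

For the last statement let $B_p(\lambda)$ be the union of a maximal pairwise
disjoint subfamily of $\mathcal D_p(\lambda)$; this subfamily is finite by what
has been proved. Members of $\mathcal D_p(\lambda)$
are nonempty since $p\ge1$, so by maximality each of them meets $B_p(\lambda)$.
\end{proof}

\begin{lemma}\label{lem:nonempty}
$T(\Lambda,C)\ne\emptyset$ for all countable $\Lambda$ and $C$.
\end{lemma}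

The set $A\in T(\Lambda,C)$ is built from below, one set $F_\xi$ for each
$\lambda\in\Lambda$. Lemma~\ref{lem:obstruct} guarantees that the construction
never gets stuck, provided that it starts above all the finite sets
$B_p(\lambda)$. Besides, $A$ must avoid the sets $G_\xi$ that come with the chosen
$F_\xi$. This is where the root $R$ matters: its finitely many
elements are avoided, like those of $C$, by starting high enough, while the
remaining parts $G_\xi\setminus R$ can be taken beyond any given countable ordinal.

\begin{proof}
If $\Lambda=\emptyset$, then $\emptyset\in T(\Lambda,C)$. Otherwise enumerate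
$\Lambda=\{\lambda^0,\lambda^1,\dots\}$, with repetitions allowed, and write
$\lambda^n=(R^n,(F^n_\xi,G^n_\xi)_{\xi<\omega_1})$. Let $\delta<\omega_1$ be an
upper bound of the countable set
\[
C\cup\bigcup_{n}R^n\cup\bigcup_{n}\bigcup_{p\ge1}B_p(\lambda^n).
\]
We choose $\xi_0,\xi_1,\dots$ inductively, so that the sets
$a_n=\bigcup_{k<n}F^k_{\xi_k}$ satisfy
\begin{equation}\label{eq:ind}
a_n\in\mathcal K,\qquad a_n\cap[0,\delta]=\emptyset .
\end{equation}
For $a_0=\emptyset$ this holds. Let $a_n$ be given. Uncountably many $\xi$
satisfy $a_n\cup F^n_\xi\in\mathcal K$: if $a_n=\emptyset$, then all do; if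
$|a_n|=p\ge1$, then $a_n\cap B_p(\lambda^n)=\emptyset$, as $a_n$ lies above
$\delta$, so $a_n\notin\mathcal D_p(\lambda^n)$. Let
\[
\eta_n=\max\Bigl(\{\delta\}\cup a_n\cup\bigcup_{k<n}G^k_{\xi_k}\Bigr).
\]
By \eqref{eq:escape} we may choose $\xi_n$ with
\[
a_n\cup F^n_{\xi_n}\in\mathcal K\qquad\text{and}\qquad
\bigl(F^n_{\xi_n}\cup(G^n_{\xi_n}\setminus R^n)\bigr)\cap[0,\eta_n]=\emptyset .
\]
As $\eta_n\ge\delta$, \eqref{eq:ind} holds for $a_{n+1}=a_n\cup F^n_{\xi_n}$.

Let $A=\bigcup_na_n$. Every finite subset of $A$ is contained in some $a_n$, so
$A\in X$ by Lemma~\ref{lem:space}. Also $A\cap C=\emptyset$, since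
$C\subset[0,\delta]$, and $F^n_{\xi_n}\subset A$ for all $n$. It remains to see
that $A\cap G^n_{\xi_n}=\emptyset$. Now $A=a_n\cup
F^n_{\xi_n}\cup\bigcup_{m>n}F^m_{\xi_m}$, and
\begin{itemize}
\item $a_n\cap G^n_{\xi_n}=\emptyset$, because $a_n\subset[0,\eta_n]$ is disjoint
from $G^n_{\xi_n}\setminus R^n$, and $R^n\subset[0,\delta]$ is disjoint from
$a_n$;
\item $F^n_{\xi_n}\cap G^n_{\xi_n}=\emptyset$ by the definition of a large
sequence;
\item $F^m_{\xi_m}\cap G^n_{\xi_n}=\emptyset$ for $m>n$, because
$G^n_{\xi_n}\subset[0,\eta_m]$ and $F^m_{\xi_m}\cap[0,\eta_m]=\emptyset$.
\end{itemize}
Hence $A\in[F^n_{\xi_n};G^n_{\xi_n}]\subset O_{\lambda^n}$ for all $n$, and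
$A\in T(\Lambda,C)$.
\end{proof}

\subsection{End of the proof of Theorem A}

By \eqref{eq:inter} and Lemma~\ref{lem:nonempty}, the sets $T(\Lambda,C)$ are
nonempty and their family is closed under countable intersections. Let $\Sigma$
be the family of
all $E\subset X$ such that $E$ or $X\setminus E$ contains some $T(\Lambda,C)$; put
$\mu(E)=1$ in the first case and $\mu(E)=0$ in the second. The two cases exclude
each other, since any two of the sets $T(\Lambda,C)$ meet.

\emph{$\Sigma$ is a $\sigma$-algebra.} It contains $X$ and is closed under
complements. Let $E_n\in\Sigma$, $n\in\omega$. If some $\mu(E_n)=1$, then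
$\bigcup_nE_n$ contains a set $T(\Lambda,C)$. Otherwise there are
$T_n=T(\Lambda_n,C_n)\subset X\setminus E_n$, and $X\setminus\bigcup_nE_n$
contains $\bigcap_nT_n$, which is again of the form $T(\Lambda,C)$.

\emph{$\mu$ is countably additive.} We have just seen that a countable union of
null sets is null and that a countable union with a member of measure $1$ has
measure $1$. In a
disjoint sequence at most one member has measure $1$, again because any two sets
$T(\Lambda,C)$ meet.

By Lemma~\ref{lem:dich} every open set belongs to $\Sigma$, hence
$\mathcal B\subset\Sigma$. So the restriction of $\mu$ to $\mathcal B$, again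
denoted by $\mu$, is a $\{0,1\}$-valued Borel measure in $X$ with $\mu(X)=1$.

\emph{$\mu$ is not Radon.} For each $i<\omega_1$ the set $[\{i\};\emptyset]$ is
disjoint from $T(\emptyset,\{i\})$, so it is null. On the other hand,
$F_\xi=\{\xi\}$, $G_\xi=\emptyset$, $R=\emptyset$ define a large sequence
$\lambda$ with
\[
T(\{\lambda\},\emptyset)=O_\lambda=\bigcup_{\xi<\omega_1}[\{\xi\};\emptyset]
=X\setminus\{\emptyset\},
\]
so $\mu(X\setminus\{\emptyset\})=1$. A compact $C\subset X\setminus\{\emptyset\}$
is covered by finitely many of the null open sets $[\{\xi\};\emptyset]$, hence
$\mu(C)=0$. Thus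
\[
\sup\{\mu(C):C\text{ compact},\ C\subset X\setminus\{\emptyset\}\}=0\ne
1=\mu(X\setminus\{\emptyset\}).
\]
This is part (3) of Theorem A, and parts (1) and (2) were proved in
Section~\ref{sec:space}. The proof of Theorem A is complete, and with it the
negative answer to the Question. \qed

\begin{remark}
Every neighborhood of $\emptyset$ contains some $[\emptyset;G]=T(\emptyset,G)$ and
so belongs to $\Sigma$ and has measure $1$, although $\mu(\{\emptyset\})=0$.
So $\int f\,d\mu=f(\emptyset)$ for each continuous real function $f$ on $X$,
because $\mu(\{|f-f(\emptyset)|<\varepsilon\})=1$ for all $\varepsilon>0$.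
Continuous functions cannot distinguish $\mu$ from the point mass at $\emptyset$.
\end{remark}

\begin{remark}
The local chain condition fails at the point $\emptyset$. Indeed, a
neighborhood of $\emptyset$ contains some $[\emptyset;G]$, in which the points
$\{i\}$, $i\in\omega_1\setminus G$, form an uncountable discrete subspace. So it
is not second countable, and by the proof of Theorem B below it does not satisfy
CCC.
\end{remark}

\section{CCC subspaces and the weight}\label{sec:B}

\begin{proof}[Proof of Theorem B]
We use the space $X$ of Section~\ref{sec:space}, which has properties (1)--(3) of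
Theorem A. Let $Y\subset X$ be a
subspace satisfying CCC. We show that only countably many
ordinals occur in members of $Y$.

\emph{Step 1: an ordinal has few partners.} Fix $\alpha<\omega_1$ and $n\ge1$, and
let $\Gamma$ be the set of those $\gamma>\alpha$ with $e(\alpha,\gamma)=n$ for
which the open subset
\[
V_\gamma=\{A\in Y:\alpha,\gamma\in A\}
\]
of $Y$ is nonempty. We claim that $\Gamma$ is countable. The sets $V_\gamma$ need
not be disjoint, but each point of $Y$ lies in at most $n$ of them. Indeed, if
$A\in V_{\gamma_1}\cap\dots\cap V_{\gamma_k}$ with $\gamma_1<\dots<\gamma_k$ in
$\Gamma$, then $A\cap[\alpha,\gamma_k)$ contains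
$\alpha,\gamma_1,\dots,\gamma_{k-1}$, so $k\le e(\alpha,\gamma_k)=n$.

For nonempty finite $s\subset\Gamma$ let $V_s=\bigcap_{\gamma\in s}V_\gamma$, and
call $s$ \emph{good} if $V_s\neq\emptyset$. Good sets have at most $n$ elements,
and $\{\gamma\}$ is good for each $\gamma\in\Gamma$, so each $\gamma\in\Gamma$
lies in a maximal good set. If $s\neq s'$ are maximal good sets, then $s\cup s'$
properly contains $s$ and is not good, so $V_s\cap V_{s'}=V_{s\cup s'}=\emptyset$.
By CCC there are only countably many maximal good sets. Their union is
$\Gamma$, which is therefore countable.

\emph{Step 2: countable components.} Let $I=\bigcup Y\subset\omega_1$, and join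
$i\ne j$ in $I$ by an edge if $\{i,j\}\subset A$ for some $A\in Y$. By Step 1,
taken over all $n$, each $\alpha\in I$ has only countably many neighbors
$\gamma>\alpha$, and it has only countably many below it since $\alpha$ is
countable. So the connected components of this graph are countable. Any two
elements of a set $A\in Y$ are joined, so if $A$ meets a component $P$, then
$A\subset P$. For each component $P$ the set $\{A\in Y:A\cap P\ne\emptyset\}$ is
open in $Y$ and nonempty, and these sets are disjoint for different $P$. By CCC
there are only countably many components, and $I$ is countable.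

Every $A\in Y$ is a subset of $I$, so the coordinates outside $I$ are constant on
$Y$, and $Y$ is homeomorphic to a subspace of $2^I$, which is second
countable.

\emph{The weight.} A second countable locally compact space is Polish, that is,
separable and completely metrizable, and every finite Borel measure on a Polish
space is Radon (Ulam's theorem). So a locally compact non-Radon space has
uncountable weight. The space $X$ is compact and non-Radon and has a base
of cardinality $\omega_1$, so its weight is $\omega_1$, the least
possible.
\end{proof}

\section{A characterization under MA and the negation of CH}\label{sec:C}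

Call a finite Borel measure \emph{locally null} if each point has a null
neighborhood; the neighborhood may then be taken open. Condition (ii) of Theorem
C says that a locally null finite Borel measure in an open subspace of $X$ is
zero. For a finite Borel measure $\nu$ in an open set $G\subset X$ we write $\nu'$
for the finite Borel measure $\nu'(B)=\nu(B\cap G)$ in $X$.

\begin{proof}[Proof of Theorem C]
(i)$\Rightarrow$(ii). Let $\nu$ be a locally null finite Borel measure in an open
set $G$. By (i), $\nu'$ is Radon. A compact subset of $G$ is covered by
finitely many null open sets, hence it is null. So $\nu(G)=\nu'(G)=0$.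

(ii)$\Rightarrow$(iii). The restriction of $\mu$ to the open set $\bigcup\mathcal
U$ is locally null, hence zero.

(iii)$\Rightarrow$(ii). Let $\nu$ be a locally null finite Borel measure in an
open set $G$. Since $G$ is metalindel\"of, the cover of $G$ by its null open
subsets has a point-countable open refinement $\mathcal U$, which consists of null
sets. By (iii), applied to $\nu'$ and $\mathcal U$, we have
$\nu(G)=\nu'(\bigcup\mathcal U)=0$.

(ii)$\Rightarrow$(i). Let $\mu$ be a finite Borel measure in $X$ and let $V$ be
the union of all $\mu$-null open sets. The restriction of $\mu$ to $V$ is locally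
null, so $\mu(V)=0$ by (ii). The set $S=X\setminus V$ is closed, so it is locally
compact and hereditarily metalindel\"of. If $U$ is open and $U\cap S\ne\emptyset$,
then $U\not\subset V$, so $U$ is not null and $\mu(U\cap S)=\mu(U)>0$. Since $\mu$
is finite, there cannot be uncountably many disjoint sets of the form $U\cap S$
with this property, so $S$
satisfies CCC. By the CCC case of Theorem~\ref{thm:known} (this is where
MA $+\ \neg$CH is
used) $S$ is a Radon space. Hence, for each Borel set $B\subset X$,
\[
\mu(B)=\mu(B\cap S)=\sup\{\mu(C):C\text{ compact},\ C\subset B\cap S\},
\]
and $\mu$ is Radon.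

\emph{Discrete subsets.} Suppose that $X$ contains a discrete subset $D$ of
measurable cardinality, and let $\nu$ be a probability measure on all subsets of
$D$ that vanishes on points. The set $D$ is open in its closure: if $W$ is open
with $W\cap D=\{d\}$, then a point $x\ne d$ of $W\cap\overline D$ would have the
neighborhood $W\setminus\{d\}$ disjoint from $D$, so
$W\cap\overline D=\{d\}$. Hence $D$ is a Borel set. Now $B\mapsto\nu(B\cap D)$ is
a finite Borel measure in $X$ that gives $D$ measure $1$, while compact subsets
of $D$ are finite and hence null. So $X$ is not Radon, that is, (i) fails.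

The space of Theorem A contains no discrete subset of measurable cardinality
and is not Radon, so the converse of this implication fails.
\end{proof}

In the space $X$ of Section~\ref{sec:space} condition (iii) fails explicitly: the
sets $[\{i\};\emptyset]$, $i<\omega_1$, form a point-countable family of
$\mu$-null open sets whose union $X\setminus\{\emptyset\}$ has measure $1$. By
Lemma~\ref{lem:ulam} and Proposition~\ref{prop:pointfinite}, a point-finite family
of at most $\omega_1$ null open sets always has null union.

\begin{thebibliography}{1}
\bibitem{SUR}
\emph{Some Undecidability Results Concerning Radon Measures},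
\url{http://www.ams.org/journals/tran/1980-259-01/S0002-9947-1980-0561823-3/S0002-9947-1980-0561823-3.pdf}.
\end{thebibliography}

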